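\title{An LB-space whose completion is not an LB-space}

\begin{abstract}
We construct an LB-space $L$, that is, a Hausdorff inductive limit of a sequence of Banach spaces, whose completion $\widehat L$ is not an LB-space and is not even bornological. The space $L$ is regular, it is not sequentially complete, and it has codimension one in $\widehat L$. We also show that the completion of an LB-space $L$ is an LB-space exactly when every linear form on $\widehat L$ that is bounded on bounded sets and vanishes on $L$ is zero.
\end{abstract}

\section{The question and the results}\label{sec:intro}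

Throughout, $\mathbb K$ is $\mathbb R$ or $\mathbb C$ and $\mathbb N=\{1,2,\dots\}$. Let $E_1\subseteq E_2\subseteq\cdots$ be Banach spaces with continuous inclusions and let $E=\bigcup_nE_n$. The \emph{inductive limit topology} on $E$ is the finest locally convex topology for which all inclusions $E_n\to E$ are continuous. Concretely, for a seminorm $p$ on $E$,
\begin{equation}\label{eq:test}
p\ \text{is continuous}\iff p\ \text{is bounded on the unit ball of every } E_n .
\end{equation}
We write $E=\operatorname{ind}_nE_n$ and call the $E_n$ \emph{steps}. An \emph{LB-space} is a Hausdorff locally convex space that is of this form for some sequence of steps. Every Hausdorff locally convex space $L$ has a \emph{completion} $\widehat L$, a complete Hausdorff locally convex space that contains $L$ as a dense topological subspace; it is unique up to topological isomorphism. The following question is posed in \cite{Dierolf}.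

\medskip
\noindent\emph{Is the completion of every LB-space again an LB-space?}
\medskip

One is inclined to answer yes. There are many incomplete LB-spaces whose completion is an LB-space, and there is always a candidate for the steps of $\widehat L$. Let $B_n$ be the closed unit ball of the step $L_n$ of $L$ and let $D_n$ be its closure in $\widehat L$. The span of $D_n$ is a Banach space $F_n$ with unit ball $D_n$, and we shall see in Section~\ref{sec:general} that $\widehat L=\bigcup_nF_n$ and that every bounded subset of $\widehat L$ is bounded in some $F_n$. So the completion is always an increasing union of Banach spaces which account for all of its bounded sets. The only thing that can go wrong is that the topology of $\widehat L$ is strictly coarser than that of $\operatorname{ind}_nF_n$. It does go wrong.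

To state the results we recall some terms. A subset of a locally convex space $X$ is \emph{bounded} if every continuous seminorm is bounded on it. The space $X$ is \emph{bornological} if, conversely, every seminorm that is bounded on all bounded sets is continuous; thus a bornological topology can be recovered from its bounded sets. In general, the \emph{bornological space associated with} $X$ is the vector space $X$ with the topology generated by all seminorms that are bounded on the bounded sets of $X$. By \eqref{eq:test} the unit balls of the steps of an LB-space are bounded, and by \eqref{eq:test} again every LB-space is bornological. An LB-space $\operatorname{ind}_nL_n$ is \emph{regular} if each of its bounded sets is contained and bounded in some step.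

\begin{theorem}\label{thm:A}
There is an LB-space $L$ whose completion $\widehat L$ is not an LB-space and is not bornological.
\end{theorem}

The completion of the example can be determined exactly.

\begin{theorem}\label{thm:B}
Let $L=\operatorname{ind}_nL_n$ be the LB-space constructed in Section~\ref{sec:space}, let $B_n$ be the closed unit ball of $L_n$, let $D_n$ be its closure in $\widehat L$, and let $x\in\widehat L$ be the limit of the Cauchy sequence $(x_i)$ of Lemma~\ref{lem:cauchy}.
\begin{enumerate}
\item[(1)] $x\notin L$ and $\widehat L=L\oplus\mathbb Kx$ algebraically. More precisely,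
\[D_n\subseteq(2n+1)B_n+\{tx:|t|\le 2n+2\}.\]
\item[(2)] $L$ is regular.
\item[(3)] $L$ is not sequentially complete.
\item[(4)] The bornological space associated with $\widehat L$ is the LB-space $L\times\mathbb K$, via $(y,t)\mapsto y+tx$, whereas $L$ is dense in $\widehat L$.
\end{enumerate}
\end{theorem}

So the obstruction occurs at the smallest possible codimension, $\dim\widehat L/L=1$, and for a regular space.

\begin{corollary}\label{cor}
There is a regular LB-space that is not sequentially complete, hence not complete. For every LB-space $E$, the product $L\times E$ is an LB-space whose completion $\widehat L\times\widehat E$ is not an LB-space.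
\end{corollary}

Section~\ref{sec:general} reduces the question to the existence of one linear form (Proposition~\ref{prop:C}), and Section~\ref{sec:idea} explains the mechanism that produces it. The space is built in Section~\ref{sec:space}, Theorem~\ref{thm:A} is proved in Section~\ref{sec:form}, and Theorem~\ref{thm:B} and Corollary~\ref{cor} in Section~\ref{sec:completion}.

\section{Bounded sets of the completion and a criterion}\label{sec:general}

In this section $L=\operatorname{ind}_nL_n$ is an arbitrary LB-space. Multiplying the norms of $L_2,L_3,\dots$ successively by small constants, we may assume that the closed unit balls satisfy $B_n\subseteq B_{n+1}$; then also $D_n\subseteq D_{n+1}$ for their closures in $\widehat L$. For $\varphi$ in the dual space $L'$ put $\|\varphi\|_n=\sup_{B_n}|\varphi|$.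

We use the following textbook facts. Every continuous seminorm $p$ on $L$ has a unique continuous extension $\widehat p$ to $\widehat L$, and every $\varphi\in L'$ has a unique continuous extension, again written $\varphi$; thus $(\widehat L)'=L'$, and $|\varphi|\le\|\varphi\|_n$ on $D_n$. The Hahn--Banach theorem is used in two forms. First, a bounded linear form on a subspace of a normed space extends to the whole space with the same norm. Second, if $D$ is a closed absolutely convex subset of a locally convex space $X$ and $\xi\notin D$, there is $\varphi\in X'$ with $|\varphi|\le1$ on $D$ and $|\varphi(\xi)|>1$. In particular $X'$ separates the points of a Hausdorff space $X$, and a subspace of $X$ is dense if no nonzero element of $X'$ vanishes on it.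

\begin{lemma}[Equicontinuity]\label{lem:equi}
Let $H\subseteq L'$ satisfy $\sup_{\varphi\in H}\|\varphi\|_m<\infty$ for every $m$. Then $p(\xi)=\sup_{\varphi\in H}|\varphi(\xi)|$ is a continuous seminorm on $\widehat L$.
\end{lemma}

\begin{proof}
On $L$ the function $p$ is a seminorm that is bounded on every $B_m$, so it is continuous by \eqref{eq:test}. Let $q$ be the continuous extension of $p|_L$ to $\widehat L$. For $\varphi\in H$ the inequality $|\varphi|\le q$ holds on $L$, hence on $\widehat L$ by density. So $p\le q$, and a seminorm dominated by a continuous seminorm is continuous.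
\end{proof}

\begin{lemma}\label{lem:bounded}
Every bounded set $A\subseteq\widehat L$ is contained in $MD_n$ for some $n$ and some $M>0$. In particular $\widehat L=\bigcup_n\operatorname{span}D_n$.
\end{lemma}

\begin{proof}
Otherwise there are points $\xi_n\in A\setminus nD_n$, and by the Hahn--Banach theorem there are $\varphi_n\in L'$ with $|\varphi_n|\le1$ on $D_n$ and $|\varphi_n(\xi_n)|>n$. For $n\ge m$ we have $B_m\subseteq D_n$, so $\|\varphi_n\|_m\le1$; only finitely many $n$ are smaller than $m$, so $\sup_n\|\varphi_n\|_m<\infty$. (This is where the countability of the family of steps is used.) By Lemma~\ref{lem:equi}, $p=\sup_n|\varphi_n|$ is continuous on $\widehat L$, hence bounded on $A$, contrary to $p(\xi_n)>n$. The last claim follows because single points are bounded sets.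
\end{proof}

Conversely, each $D_n$ is bounded, being the closure of a bounded set. Hence a seminorm or a linear form on $\widehat L$ is bounded on bounded sets if and only if it is bounded on every $D_n$.

Let $F_n=\operatorname{span}D_n=\bigcup_{M>0}MD_n$, with the gauge $\xi\mapsto\inf\{M>0:\xi\in MD_n\}$ of $D_n$. The gauge is a norm because $D_n$ is bounded and $\widehat L$ is Hausdorff, and its closed unit ball is $D_n$ because $D_n$ is closed. It is complete: a sequence $(\xi_j)$ that is Cauchy for the gauge is Cauchy in $\widehat L$, hence has a limit $\xi\in\widehat L$, and if $\xi_j-\xi_k\in\varepsilon D_n$ for all $j,k\ge j_0$, then $\xi_j-\xi\in\varepsilon D_n$ for $j\ge j_0$ since $D_n$ is closed. Put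
\[F=\operatorname{ind}_nF_n .\]
By Lemma~\ref{lem:bounded}, $F=\widehat L$ as vector spaces. A continuous seminorm of $\widehat L$ is bounded on every $D_n$, hence continuous on $F$. So the topology of $F$ is finer than that of $\widehat L$; in particular it is Hausdorff, and $F$ is an LB-space.

\begin{proposition}\label{prop:C}
For an LB-space $L$ the following are equivalent.
\begin{enumerate}
\item[(i)] $\widehat L$ is an LB-space.
\item[(ii)] $\widehat L$ is bornological.
\item[(iii)] Every linear form on $\widehat L$ that is bounded on bounded sets and vanishes on $L$ is zero.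
\end{enumerate}
\end{proposition}

\begin{proof}
(i)$\Rightarrow$(ii) was noted in Section~\ref{sec:intro}.

(ii)$\Rightarrow$(iii). If $f$ is such a form, then the seminorm $|f|$ is bounded on bounded sets, so $f$ is continuous, and it vanishes on the dense subspace $L$.

(iii)$\Rightarrow$(i). We show that $\widehat L=F$ topologically. The dual $F'$ consists of the linear forms bounded on every $D_n$, that is, bounded on the bounded sets of $\widehat L$. By (iii) and the Hahn--Banach theorem, $L$ is dense in $F$. Let $p$ be a continuous seminorm on $F$. It is bounded on $B_n\subseteq D_n$ for each $n$, so $p|_L$ is continuous on $L$ and extends to a continuous seminorm $q$ on $\widehat L$, which is also continuous on $F$. The seminorms $p$ and $q$ are continuous on $F$ and agree on the dense subspace $L$, so $p=q$ is continuous on $\widehat L$.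
\end{proof}

The proof shows that $\widehat L$ is an LB-space if and only if $\widehat L=F$: no other choice of steps can succeed where the $F_n$ fail. It also shows when the answer is positive for a simple reason. If every $\xi\in\widehat L$ is the limit, in the norm of some $F_n$, of a sequence in $L\cap F_n$, then a form as in (iii) is continuous on $F_n$ and vanishes at $\xi$, so $\widehat L$ is an LB-space. A counterexample needs a point of $\widehat L$ that $L$ approximates in the topology of $\widehat L$ but not in that of $F$.

\section{The closure of a sum}\label{sec:idea}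

For positive numbers $\varepsilon_n$ let $\sum_n\varepsilon_nB_n=\bigcup_N(\varepsilon_1B_1+\dots+\varepsilon_NB_N)$. These sets form a base of neighborhoods of $0$ in $L$: the gauge of such a set is at most $1/\varepsilon_n$ on $B_n$, hence continuous, and if $p$ is a seminorm with $p\le\alpha_n$ on $B_n$, then $p\le1$ on the set with $\varepsilon_n=2^{-n}/(1+\alpha_n)$. Their closures form a base in $\widehat L$, whereas the sets $\sum_n\varepsilon_nD_n$ form a base in $F$. The question whether $\widehat L=F$ is therefore the question whether the closure of a sum is controlled by the sum of the closures. This can fail badly already for two sets in a Banach space.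

\begin{example}\label{ex:toy}
Let $e_0,e_1,e_2,\dots$ be the unit vectors of $\ell_1(\{0\}\cup\mathbb N)$, and for $l\ge1$ put
\[u_l=e_{2l},\qquad w_l=e_0-e_{2l}+\tfrac1l\,e_{2l-1}.\]
Let $A$ and $C$ be the absolutely convex hulls of the $u_l$ and of the $w_l$. Since $u_l+w_l=e_0+\frac1le_{2l-1}\to e_0$, we have $e_0\in\overline{A+C}$. The coordinates $2l$ give $\|s\|_1\le\|\sum_ls_lw_l\|\le3\|s\|_1$, so $s\mapsto\sum_ls_lw_l$ is an isomorphism of $\ell_1(\mathbb N)$ onto a closed subspace, and $\overline C=\{\sum_ls_lw_l:\|s\|_1\le1\}$. In the same way $\overline A=\{\sum_lr_lu_l:\|r\|_1\le1\}$. If $e_0=\sum_lr_lu_l+\sum_ls_lw_l$ with $r,s\in\ell_1(\mathbb N)$, the odd coordinates give $s=0$, and then the coordinate $0$ gives $1=0$. Thus $e_0\notin M\overline A+M\overline C$ for every $M$.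
\end{example}

The sums $u_l+w_l$ converge, but each of the two sequences behaves like the unit vector basis of $\ell_1$, so that closing $A$ or $C$ separately produces no trace of the limit. We want an LB-space in which this happens at all scales. In view of Proposition~\ref{prop:C} the goal is a Cauchy sequence $(x_i)$ in $B_1$ with limit $x\in\widehat L$ and a linear form $f$ with
\[f=0\ \text{on } L,\qquad f(x)=1,\qquad |f|\le C_n\ \text{on } D_n .\]
To make $(x_i)$ Cauchy we assign to each $i$ a \emph{type} $k_i\in\mathbb N$, every value being taken infinitely often, and impose relations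
\begin{equation}\label{eq:relation}
x_i-x_l=\frac1{k_i}\,u_{il}+\frac1i\,w_{il}\qquad(i<l),\qquad u_{il}\in B_1,\quad w_{il}\in B_{k_i+1}.
\end{equation}
Given $(\varepsilon_n)$, choose $k$ with $1/k\le\varepsilon_1$ and then $i$ of type $k$ with $1/i\le\varepsilon_{k+1}$: all $x_i-x_l$ with $l>i$ lie in $\varepsilon_1B_1+\varepsilon_{k+1}B_{k+1}$. For fixed $i$, the relations \eqref{eq:relation} form a copy of Example~\ref{ex:toy}, which we call \emph{row} $i$. If we could pass to the limit $l\to\infty$ in each term, we would get $x_i-x\in\frac1{k_i}D_1+\frac1iD_{k_i+1}$ and hence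
\[1=|f(x_i-x)|\le\frac{C_1}{k_i}+\frac{C_{k_i+1}}i ,\]
which is false for suitable $i$. To prevent this we take the $u_{il}$ to be new independent vectors, one for each pair $(i,l)$. One consequence of \eqref{eq:relation} cannot be prevented: since $B_1\subseteq B_{k+1}$, we have $x_i-x\in(\frac1k+\frac1i)D_{k+1}$ for $i$ of type $k$, and letting $i\to\infty$ gives $C_{k+1}\ge k$. The constants must grow; the form $f$ that we construct has $C_n=n$.

\section{The space $L$}\label{sec:space}

For $i\in\mathbb N$ let $k_i=1+\max\{e:2^e\mid i\}$; thus odd numbers have type $1$, the numbers $2,6,10,\dots$ have type $2$, and so on. All that matters is that every $k\in\mathbb N$ is the type of infinitely many $i$. Let $P=\{(i,l)\in\mathbb N^2:i<l\}$ and $\Omega=\mathbb K^{\mathbb N}\times\mathbb K^P$. Denote the unit vectors of $\Omega$ by $x_i$ ($i\in\mathbb N$) and $u_{il}$ ($(i,l)\in P$), the corresponding coordinate functionals by $x_i^*$ and $u_{il}^*$, and let $V$ be the span of the unit vectors. We solve \eqref{eq:relation} for $w_{il}$ and take the result as a definition: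
\[w_{il}=i\Bigl(x_i-x_l-\frac1{k_i}u_{il}\Bigr)\in V .\]
For $n\ge1$ let
\[G_n=\{x_i:i\in\mathbb N\}\cup\{u_{il}:(i,l)\in P\}\cup\{w_{il}:(i,l)\in P,\ k_i<n\}.\]
Thus $G_1$ is the basis of $V$, and $G_{n+1}$ arises from $G_n$ by adding the vectors $w_{il}$ in the rows of type $n$. The step $L_n$ will consist of the absolutely summable combinations of $G_n$.

Each coordinate functional is bounded on $\bigcup_nG_n$. Indeed $x_j^*(w_{il})$ equals $j$ if $i=j$, equals $-i$ with $i<j$ if $l=j$, and is $0$ otherwise, so $|x_j^*|\le j$ on all generators; and $u_{il}^*$ is nonzero only at $u_{il}$ and at $w_{il}$, where it equals $-i/k_i$, so $|u_{il}^*|\le i$. Hence for $\lambda\in\ell_1(G_n)$ the series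
\[Q_n\lambda=\sum_{g\in G_n}\lambda_g\,g\]
converges absolutely in each coordinate, and each coordinate of $Q_n\lambda$ depends continuously on $\lambda$. So $\ker Q_n$ is closed, and $L_n=Q_n(\ell_1(G_n))\subseteq\Omega$ is a Banach space for the quotient norm $q_n(z)=\inf\{\|\lambda\|_1:Q_n\lambda=z\}$. Let $B_n$ be its closed unit ball. The following properties are read off from the definition.
\begin{itemize}
\item $G_n\subseteq B_n$, and $L_1=\ell_1(\mathbb N)\times\ell_1(P)$.
\item $L_n\subseteq L_{n+1}$ and $B_n\subseteq B_{n+1}$, since an element of $\ell_1(G_n)$ extends by zero to $G_{n+1}$.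
\item $V$ is dense in $L_n$, being the image of the finitely supported $\lambda$.
\item The coordinate functionals are continuous on $L_n$, with $|x_j^*|\le jq_n$ and $|u_{il}^*|\le iq_n$.
\end{itemize}
Let $L=\operatorname{ind}_nL_n$. The coordinate functionals belong to $L'$ by \eqref{eq:test} and separate the points of $L\subseteq\Omega$, so $L$ is Hausdorff: $L$ is an LB-space. The subspace $V$ is dense in each step, hence in $L$ and in $\widehat L$.

A linear form $\varphi$ on $V$ is given by two families of scalars. We write $\varphi=(a,b)$ with $a_i=\varphi(x_i)$ and $b_{il}=\varphi(u_{il})$; then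
\begin{equation}\label{eq:w}
\varphi(w_{il})=i\Bigl(a_i-a_l-\frac{b_{il}}{k_i}\Bigr).
\end{equation}
All later arguments are carried out with explicit forms $(a,b)$, so we need to know which of them are continuous. The point to check is that infinite relations among the generators impose no condition beyond \eqref{eq:w}.

\begin{lemma}[The dual]\label{lem:dual}
\begin{enumerate}
\item[(a)] If $\varphi\in L'$, then $\varphi(Q_n\lambda)=\sum_g\lambda_g\varphi(g)$ for $\lambda\in\ell_1(G_n)$, and $\|\varphi\|_n=\sup_{G_n}|\varphi|$.
\item[(b)] A linear form on $V$ that is bounded on every $G_n$ has a unique extension to an element of $L'$.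
\end{enumerate}
Thus $L'$ consists of the pairs $\varphi=(a,b)$ such that $a$ and $b$ are bounded and, for each $k$, the numbers $\varphi(w_{il})$ with $k_i=k$ are bounded.
\end{lemma}

\begin{proof}
(a) The form $\varphi\circ Q_n$ is continuous on $\ell_1(G_n)$, which gives the formula. It follows that $|\varphi(z)|\le q_n(z)\sup_{G_n}|\varphi|$, and $G_n\subseteq B_n$ gives the reverse inequality for the norms.

(b) Uniqueness holds because $V$ is dense. Let $\varphi=(a,b)$ be bounded on every $G_n$ and put $\Phi_n(\lambda)=\sum_g\lambda_g\varphi(g)$ for $\lambda\in\ell_1(G_n)$. We claim that $\Phi_n$ vanishes on $\ker Q_n$. Let $r_j$, $s_{il}$, $e_{il}$ be the coefficients of $\lambda$ at $x_j$, $u_{il}$, $w_{il}$, with $e_{il}=0$ if $k_i\ge n$. The equation $Q_n\lambda=0$ reads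
\[s_{il}-\frac i{k_i}e_{il}=0,\qquad r_j+\sum_{l>j}je_{jl}-\sum_{i<j}ie_{ij}=0 .\]
The first family of equations improves the summability of $e$: since $e_{il}$, and therefore $s_{il}$, vanishes for $k_i\ge n$,
\[\sum_{(i,l)\in P}i|e_{il}|=\sum_{(i,l)\in P}k_i|s_{il}|\le n\|\lambda\|_1<\infty .\]
As $a$ and $b$ are bounded, we may insert \eqref{eq:w} and rearrange:
\[\Phi_n(\lambda)=\sum_ja_j\Bigl(r_j+\sum_{l>j}je_{jl}-\sum_{i<j}ie_{ij}\Bigr)+\sum_{(i,l)\in P}b_{il}\Bigl(s_{il}-\frac i{k_i}e_{il}\Bigr)=0 .\]
So $\Phi_n$ induces a continuous form on $L_n$ that agrees with $\varphi$ on $V$. The forms induced on $L_n$ and $L_{n+1}$ agree on $L_n$, because $\Phi_{n+1}$ and $\Phi_n$ agree on elements extended by zero. Together they define a form on $L$ that is continuous by \eqref{eq:test}.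
\end{proof}

The simplest element of $L'$ that is not a finite combination of coordinates is the form $\kappa$ with $\kappa(x_i)=1$ and $\kappa(u_{il})=0$; by \eqref{eq:w} it vanishes on all $w_{il}$.

\begin{lemma}\label{lem:cauchy}
The sequence $(x_i)$ is Cauchy in $L$. Its limit $x\in\widehat L$ lies in $D_1$, satisfies $\varphi(x)=\lim_ia_i$ for all $\varphi=(a,b)\in L'$, and does not belong to $L$.
\end{lemma}

\begin{proof}
Let $p$ be a continuous seminorm on $L$, with $p\le\alpha_n$ on $B_n$, and let $\varepsilon>0$. Since $u_{il}\in G_1$ and $w_{il}\in G_{k_i+1}$, relation \eqref{eq:relation} gives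
\[p(x_i-x_l)\le\frac{\alpha_1}{k_i}+\frac{\alpha_{k_i+1}}i\qquad(l>i).\]
Choose $k$ with $\alpha_1/k<\varepsilon/4$ and then $i$ of type $k$ with $\alpha_{k+1}/i<\varepsilon/4$. For $l,l'>i$ we get $p(x_l-x_{l'})\le p(x_i-x_l)+p(x_i-x_{l'})\le\varepsilon$. So the limit $x$ exists; it lies in $D_1$ because $x_i\in B_1$, and $\varphi(x)=\lim_i\varphi(x_i)$ by continuity. In particular all coordinate functionals vanish at $x$, so $x\in L$ would force $x=0$; but $\kappa(x)=1$.
\end{proof}

\begin{remark}\label{rem:hyp}
Each ingredient is needed. If the types were bounded by $K$, then $G_n=G_{K+1}$ for $n>K$ and $L$ would be the Banach space $L_{K+1}$. If each type were taken only finitely often, then $G_n\setminus G_1$ would meet finitely many rows; since $q_1(w_{il})\le3i$, all steps would equal $L_1$ with equivalent norms. If the vectors $u_{il}$ were omitted, or did not depend on $l$, then $x_l-x_{l'}=\frac1i(w_{il'}-w_{il})$ for $l,l'>i$; taking $i$ odd and large, $(x_l)$ would be Cauchy in the norm of $L_2$ and would converge there to the only possible limit, $0$.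
\end{remark}

\section{A discontinuous form that is bounded on bounded sets}\label{sec:form}

We look for $f$ as a limit of continuous forms $\varphi_m$ that vanish at each point of $V$ for large $m$ and take the value $1$ at $x$. One sequence cannot suffice: if $\sup_m\|\varphi_m\|_n<\infty$ for every $n$, then $\sup_m|\varphi_m|$ is a continuous seminorm by Lemma~\ref{lem:equi}, and any limit of the $\varphi_m$ is continuous. We therefore use a different sequence $(\varphi^{(n)}_m)_m$ on each $D_n$, bounded there, and show that consecutive sequences have the same asymptotic behavior where both are needed.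

The first two levels show how this works. On $D_1$ take $\varphi^{(1)}_m=(\mathbf 1_{i>m},0)$, which on $L_1$ is the sum of the $x$-coordinates with index larger than $m$. It has $\|\varphi^{(1)}_m\|_1=1$ and value $1$ at $x$. But $\varphi_m^{(1)}(w_{il})=-i$ for $i\le m<l$, and $G_2$ contains $w_{i,m+1}$ for every odd $i\le m$, so $\|\varphi^{(1)}_m\|_2\ge m-1$. The jump of $a$ at $m$ is charged to the vectors $w_{il}$, where it is multiplied by $i$. By \eqref{eq:w} it can be charged to the $u_{il}$ instead, where it is multiplied only by $k_i$. Let $\gamma_m=(0,b)$ with $b_{il}=1$ for odd $i\le m<l$ and $b_{il}=0$ otherwise, and put $\varphi^{(2)}_m=\varphi^{(1)}_m-\gamma_m$. For odd $i\le m<l$ we get $\varphi^{(2)}_m(w_{il})=i(0-1+1)=0$, and so $\|\varphi^{(2)}_m\|_2=1$. The correction is negligible on $B_1$: if $z\in L_1$ has $u$-coordinates $s\in\ell_1(P)$, then $|\gamma_m(z)|\le\sum_{l>m}\sum_{i<l}|s_{il}|\to0$. The difficulty is that we need this on the closure $D_1$, whose points are not given by $\ell_1$-coordinates. A cluster point $\xi$ of the row $(u_{1l})_l$, for instance, would satisfy $\gamma_m(\xi)=1$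 for all $m$.

The next lemma is the tool that excludes such points. Recall that $\ell_1(\Gamma)$ embeds isometrically in $\ell_\infty(\Gamma)'$ by $\beta\mapsto(c\mapsto\sum_\gamma\beta_\gamma c_\gamma)$, so it is a norm-closed subspace. For infinite $\Gamma$ it is a proper subspace: there are nonzero bounded forms on $\ell_\infty(\Gamma)$ that vanish on all finitely supported $c$, such as limits along free ultrafilters. The lemma says that points of $\widehat L$ do not give rise to such forms.

\begin{lemma}[Finite support principle]\label{lem:l1}
Let $\Gamma$ be a set and $T:\ell_\infty(\Gamma)\to L'$ a linear map such that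
\begin{enumerate}
\item[(a)] $\sup_{\|c\|_\infty\le1}\|Tc\|_m<\infty$ for every $m$;
\item[(b)] for each $g\in G_1$ the value $(Tc)(g)$ depends only on finitely many coordinates of $c$.
\end{enumerate}
Then for every $\zeta\in\widehat L$ the form $c\mapsto(Tc)(\zeta)$ is given by an element of $\ell_1(\Gamma)$. In particular, if it vanishes for all finitely supported $c$, it vanishes for all $c$.
\end{lemma}

\begin{proof}
By (a) and Lemma~\ref{lem:equi}, $p=\sup_{\|c\|_\infty\le1}|Tc|$ is a continuous seminorm on $\widehat L$, and $p(\zeta)$ is the norm of $c\mapsto(Tc)(\zeta)$ in $\ell_\infty(\Gamma)'$. Given $\varepsilon>0$, choose $v\in V$ with $p(\zeta-v)\le\varepsilon$. The forms $c\mapsto(Tc)(\zeta)$ and $c\mapsto(Tc)(v)$ are at distance at most $\varepsilon$. Since $v$ is a finite combination of elements of $G_1$, the second form depends on finitely many coordinates by (b), so it is given by a finitely supported element of $\ell_1(\Gamma)$. Now use that $\ell_1(\Gamma)$ is closed.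
\end{proof}

The basic application is to a single row. Let $\mathbb N_{>i}=\{l\in\mathbb N:l>i\}$. For $c\in\ell_\infty(\mathbb N_{>i})$ let $\theta_{i,c}$ be the form on $V$ with $\theta_{i,c}(u_{il})=c_l$ that vanishes on all other basis vectors. By \eqref{eq:w},
\begin{equation}\label{eq:theta}
\theta_{i,c}(w_{il})=-\frac i{k_i}c_l,\qquad\theta_{i,c}(w_{jl})=0\quad(j\ne i).
\end{equation}
Hence $\theta_{i,c}\in L'$ and $\|\theta_{i,c}\|_m\le i\|c\|_\infty$ for all $m$, and $c\mapsto\theta_{i,c}$ satisfies the hypotheses of Lemma~\ref{lem:l1}. It follows that the row $(u_{il})_l$ has no cluster point $\zeta$ in $\widehat L$: the number $\theta_{i,c}(\zeta)$ would be a cluster point of $(c_l)$, hence $0$ for finitely supported $c$ and $1$ for $c\equiv1$.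

Now we define all levels. For $m,n\in\mathbb N$ let
\[\varphi^{(n)}_m(x_i)=\begin{cases}1&\text{if } i>m,\\0&\text{if } i\le m,\end{cases}\qquad
\varphi^{(n)}_m(u_{il})=\begin{cases}-k_i&\text{if } i\le m<l \text{ and } k_i<n,\\0&\text{otherwise.}\end{cases}\]
For $i<l$ the difference $a_i-a_l$ is $-1$ if $i\le m<l$ and $0$ otherwise. So \eqref{eq:w} gives $\varphi^{(n)}_m(w_{il})=-i$ if $i\le m<l$ and $k_i\ge n$, and $\varphi^{(n)}_m(w_{il})=0$ in all other cases. These values are bounded by $m$, so $\varphi^{(n)}_m\in L'$. On $G_n$ the form is bounded by $1$ on the $x_i$, by $n$ on the $u_{il}$, and it vanishes on the $w_{il}$. Therefore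
\begin{equation}\label{eq:phi}
|\varphi^{(n)}_m|\le n\ \text{ on } D_n,\qquad\varphi^{(n)}_m(x)=1 .
\end{equation}

\begin{lemma}\label{lem:consistent}
If $\xi\in D_n$, then $\varphi^{(n)}_m(\xi)-\varphi^{(n+1)}_m(\xi)\to0$ as $m\to\infty$.
\end{lemma}

\begin{proof}
The two forms differ only at the $u_{il}$ with $k_i=n$ and $i\le m<l$, where the first is $0$ and the second is $-n$. Hence
\[\varphi^{(n)}_m-\varphi^{(n+1)}_m=n\sum_{i\le m,\ k_i=n}\theta_{i,\mathbf 1_{l>m}} .\]
We cannot apply Lemma~\ref{lem:l1} to all rows of type $n$ at once, because by \eqref{eq:theta} the resulting forms are unbounded on $G_{n+1}$. So we treat each row separately and then use $\xi\in D_n$ to sum over the rows.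

For each $i$ of type $n$, Lemma~\ref{lem:l1} yields $(\beta_{il})_{l>i}\in\ell_1(\mathbb N_{>i})$ with $\theta_{i,c}(\xi)=\sum_{l>i}\beta_{il}c_l$. Choose scalars $c^i_l$ of modulus one with $\beta_{il}c^i_l=|\beta_{il}|$. Let $J$ be a finite set of indices of type $n$ and $\theta=\sum_{i\in J}\theta_{i,c^i}$. Then $\theta$ vanishes on the $x_j$, has modulus at most $1$ on the $u_{jl}$, and vanishes on the $w_{jl}\in G_n$, because these have $k_j<n$ and so $j\notin J$. Thus $\|\theta\|_n\le1$ and $\sum_{i\in J}\sum_{l>i}|\beta_{il}|=\theta(\xi)\le1$. As $J$ is arbitrary, the family $(\beta_{il})$, indexed by all $(i,l)\in P$ with $k_i=n$, is summable. Finally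
\[\bigl|\varphi^{(n)}_m(\xi)-\varphi^{(n+1)}_m(\xi)\bigr|\le n\sum_{(i,l)\in P,\ k_i=n,\ l>m}|\beta_{il}| ,\]
and the right side tends to $0$: it is a tail of a summable family, since every finite set of pairs is excluded for large $m$.
\end{proof}

Fix a linear form $\operatorname{LIM}$ of norm one on $\ell_\infty(\mathbb N)$ that assigns to each convergent sequence its limit; one may take the limit along a free ultrafilter on $\mathbb N$, or a Hahn--Banach extension of the limit.

\begin{proposition}\label{prop:f}
There is a linear form $f$ on $\widehat L$ with $|f|\le n$ on $D_n$ for every $n$, $f=0$ on $L$, and $f(x)=1$.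
\end{proposition}

\begin{proof}
For $\xi\in F_n=\operatorname{span}D_n$ the sequence $(\varphi^{(n)}_m(\xi))_m$ is bounded by \eqref{eq:phi}. Put $f_n(\xi)=\operatorname{LIM}_m\varphi^{(n)}_m(\xi)$. This is a linear form on $F_n$ with $|f_n|\le n$ on $D_n$ and $f_n(x)=1$. By Lemma~\ref{lem:consistent}, $f_{n+1}=f_n$ on $F_n$. Since $\widehat L$ is the increasing union of the $F_n$ by Lemma~\ref{lem:bounded}, the $f_n$ define a linear form $f$ on $\widehat L$. It vanishes on $V$, because $\varphi^{(n)}_m(x_i)=0$ for $m\ge i$ and $\varphi^{(n)}_m(u_{il})=0$ for $m\ge l$. It is bounded on $B_n$, hence continuous on $L_n$, and $V$ is dense in $L_n$; so $f=0$ on every $L_n$.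
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The form $f$ is bounded on every $D_n$, hence on all bounded sets by Lemma~\ref{lem:bounded}; it vanishes on $L$ and is not zero. So condition (iii) of Proposition~\ref{prop:C} fails, and with it (ii) and (i).
\end{proof}

\begin{example}
Row $10$ has type $2$, so $x_{10}-x_l\in\frac12B_1+\frac1{10}B_3$ for $l>10$, and $x_{10}-x$ lies in the closure of this sum. It does not lie in $\frac12D_1+\frac1{10}D_3$, where $|f|\le\frac12+\frac3{10}<1=|f(x_{10}-x)|$.
\end{example}

\section{The completion of $L$}\label{sec:completion}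

To prove Theorem~\ref{thm:B} we must show that $x$ is, up to $L$, the only new point of $\widehat L$. A point $\xi\in D_n$ acts on $L'$ through a functional on $\ell_\infty(G_n)$. The part of this functional that lies in $\ell_1(G_n)$ is a point of $B_n$. The remaining part is concentrated at infinity, and $G_n$ offers three ways of going to infinity: along the sequence $(x_i)$, along a single row, and across the rows. The first leads to $x$, the second will lead to $x_i-x$, and the third to nothing. We begin with the third.

Call $\varphi\in L'$ \emph{row-finite} if there is $I$ such that $\varphi(u_{il})=\varphi(w_{il})=0$ whenever $l>i>I$.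

\begin{lemma}\label{lem:rowfinite}
If $\zeta\in\widehat L$ and $\varphi(\zeta)=0$ for all row-finite $\varphi\in L'$, then $\zeta=0$.
\end{lemma}

\begin{proof}
We show that $\varphi(\zeta)=0$ for every $\varphi=(a,b)\in L'$, by realizing $\varphi$ through maps $T$ as in Lemma~\ref{lem:l1} that send finitely supported families to row-finite forms.

\emph{The case $a=0$.} Here pointwise multiplication works. For $c\in\ell_\infty(P)$ let $T_0c=(0,(c_{il}b_{il}))$. By \eqref{eq:w}, $(T_0c)(w_{il})=-\frac i{k_i}c_{il}b_{il}=c_{il}\,\varphi(w_{il})$, so $|(T_0c)(g)|\le\|c\|_\infty|\varphi(g)|$ for every generator $g$. Hence $T_0c\in L'$, $\|T_0c\|_m\le\|c\|_\infty\|\varphi\|_m$, and $(T_0c)(u_{il})$ depends only on $c_{il}$. For finitely supported $c$ the form $T_0c$ is row-finite, so $(T_0c)(\zeta)=0$. By Lemma~\ref{lem:l1} this holds for all $c$, and $c\equiv1$ gives $\varphi(\zeta)=0$.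

\emph{The general case.} The form $\kappa$ is row-finite, so we may subtract $\varphi(x)\kappa$ and assume $\lim_ia_i=0$. It suffices to find $\psi\in L'$ with $\psi(\zeta)=0$ and $\psi(x_i)=a_i$ for all $i$, for then $\varphi-\psi$ falls under the first case. Multiplying $a$ by an arbitrary bounded sequence destroys the cancellation in $a_i-a_l$ on which \eqref{eq:w} relies. We avoid this by finding a majorant $\tau$ of $a$ that decreases so fast that no cancellation is needed. Let $\alpha_m=1+\|\varphi\|_m$, a nondecreasing sequence of positive numbers, and put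
\[\sigma_i=\frac{\alpha_1}{k_i}+\frac{\alpha_{k_i+1}}i,\qquad\tau_l=\min_{i\le l}\sigma_i>0 .\]
By \eqref{eq:relation}, $|a_i-a_l|\le\sigma_i$ for $l>i$. Letting $l\to\infty$ gives $|a_i|\le\sigma_i$, and therefore $|a_l|\le2\sigma_i$ whenever $i\le l$. Thus $|a_l|\le2\tau_l$.

For $\eta\in\ell_\infty(\mathbb N)$ let $a^\eta_l=\tau_l\eta_l$. Since $\tau$ is nonincreasing and $\tau_i\le\sigma_i$,
\[|a^\eta_i-a^\eta_l|\le(\tau_i+\tau_l)\|\eta\|_\infty\le2\sigma_i\|\eta\|_\infty\qquad(l>i).\]
We distribute this difference over $u_{il}$ and $w_{il}$ in the proportion of the two terms of $\sigma_i$. Let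
\[\omega_i=\frac{\alpha_1}{k_i\sigma_i}\in(0,1),\qquad b^\eta_{il}=\omega_ik_i(a^\eta_i-a^\eta_l),\qquad T\eta=(a^\eta,b^\eta).\]
Then $\omega_ik_i\sigma_i=\alpha_1$ and $i(1-\omega_i)\sigma_i=\alpha_{k_i+1}$, and \eqref{eq:w} gives $(T\eta)(w_{il})=i(1-\omega_i)(a^\eta_i-a^\eta_l)$. Hence
\[|a^\eta_l|\le\sigma_1\|\eta\|_\infty,\qquad|b^\eta_{il}|\le2\alpha_1\|\eta\|_\infty,\qquad|(T\eta)(w_{il})|\le2\alpha_{k_i+1}\|\eta\|_\infty .\]
On $G_m$ we have $k_i+1\le m$, so $T\eta\in L'$ and $\|T\eta\|_m\le\max(\sigma_1,2\alpha_m)\|\eta\|_\infty$. The value at $x_l$ depends only on $\eta_l$ and the value at $u_{il}$ only on $\eta_i$ and $\eta_l$. If $\eta$ is supported in $\{1,\dots,I\}$, then $a^\eta_i-a^\eta_l=0$ for $l>i>I$, so $T\eta$ is row-finite and $(T\eta)(\zeta)=0$. By Lemma~\ref{lem:l1}, $(T\eta)(\zeta)=0$ for all $\eta$. The sequence $\eta_l=a_l/\tau_l$ is bounded by $2$, and $\psi=T\eta$ is as required.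
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(1) By Lemma~\ref{lem:cauchy}, $x\notin L$, and by Lemma~\ref{lem:bounded} every point of $\widehat L$ lies in some $MD_n$. So it suffices to prove the inclusion. Fix $n$ and $\xi\in D_n$. For $\varphi\in L'$ let $h_\varphi=\varphi|_{G_n}\in\ell_\infty(G_n)$.

\emph{Step 1: the summable part.} By Lemma~\ref{lem:dual}, $|\varphi(\xi)|\le\|\varphi\|_n=\|h_\varphi\|_\infty$. So $h_\varphi\mapsto\varphi(\xi)$ is a well-defined linear form of norm at most $1$ on a subspace of $\ell_\infty(G_n)$, and it extends to $\Lambda\in\ell_\infty(G_n)'$ with $\|\Lambda\|\le1$. The restriction of $\Lambda$ to the space $c_0(G_n)$ of null families is given by some $\lambda\in\ell_1(G_n)=c_0(G_n)'$ with $\|\lambda\|_1\le1$. Regard $\lambda$ as a form on $\ell_\infty(G_n)$ and put $S=\Lambda-\lambda$. Then $\|S\|\le2$ and $S$ vanishes on $c_0(G_n)$. Let $y=Q_n\lambda\in B_n$ and $\xi'=\xi-y$. By Lemma~\ref{lem:dual}(a),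
\[\varphi(\xi')=S(h_\varphi)\qquad(\varphi\in L').\]
Partition $G_n$ into $X=\{x_i:i\in\mathbb N\}$ and the rows $R_i=U_i\cup W_i$, where $U_i=\{u_{il}:l>i\}$, and $W_i=\{w_{il}:l>i\}$ if $k_i<n$, $W_i=\emptyset$ if $k_i\ge n$. We compute $S$ on the restriction of $h_\varphi$ to each piece, for $\varphi=(a,b)\in L'$.

\emph{Step 2: the sequence $X$.} Since $a_i\to\varphi(x)$, the function $(h_\varphi-\varphi(x))\mathbf 1_X$ lies in $c_0(G_n)$. Hence
\[S(h_\varphi\mathbf 1_X)=t_0\,\varphi(x),\qquad t_0=S(\mathbf 1_X),\quad|t_0|\le2 .\]

\emph{Step 3: a single row.} Fix $i$. For $c\in\ell_\infty(\mathbb N_{>i})$ let $S^u_i(c)$ be the value of $S$ at the function that equals $c_l$ at $u_{il}$ and $0$ off $U_i$; define $S^w_i(c)$ in the same way with $w_{il}$ and $W_i$, and let $S^w_i=0$ if $W_i=\emptyset$. Both forms vanish on null sequences. A priori they are unrelated; the fact that $S$ represents a point of $\widehat L$ ties them together. By \eqref{eq:theta},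
\[\theta_{i,c}(\xi')=S^u_i(c)-\frac i{k_i}S^w_i(c).\]
This vanishes for finitely supported $c$, hence for all $c$ by Lemma~\ref{lem:l1}. So $S^u_i=\frac i{k_i}S^w_i$. Put $\rho_i=S(\mathbf 1_{U_i})=S^u_i(1)$; then $iS^w_i(1)=k_i\rho_i$, and $\rho_i=0$ if $k_i\ge n$. Using \eqref{eq:w}, and then $a_l\to\varphi(x)$, we find
\begin{align*}
S(h_\varphi\mathbf 1_{R_i})&=S^u_i\bigl((b_{il})_l\bigr)+iS^w_i\bigl((a_i-a_l)_l\bigr)-\frac i{k_i}S^w_i\bigl((b_{il})_l\bigr)\\
&=iS^w_i\bigl((a_i-a_l)_l\bigr)=i\bigl(a_i-\varphi(x)\bigr)S^w_i(1)=k_i\rho_i\,\varphi(x_i-x).
\end{align*}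
In other words, the mass at infinity in row $i$ must be spread over $u_{il}$ and $w_{il}$ in the proportion of \eqref{eq:relation}, and then it represents a multiple of $x_i-x$.

\emph{Step 4: summing the rows.} Choose scalars $\epsilon_i$ of modulus one with $\epsilon_i\rho_i=|\rho_i|$. The sets $U_i$ are disjoint, so $\sum_{i\le I}|\rho_i|=S(\sum_{i\le I}\epsilon_i\mathbf 1_{U_i})\le2$ for every $I$. As $\rho_i=0$ for $k_i\ge n$, we get $\sum_ik_i|\rho_i|\le2n$. Put
\[z=\sum_ik_i\rho_ix_i\in2nB_1\subseteq2nB_n,\qquad t_1=\sum_ik_i\rho_i,\quad|t_1|\le2n,\]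
and $\zeta=\xi'-t_0x-(z-t_1x)$. Since $\varphi(z)-t_1\varphi(x)=\sum_ik_i\rho_i\,\varphi(x_i-x)$, Steps 1--3 give
\[\varphi(\zeta)=S(h_\varphi)-S(h_\varphi\mathbf 1_X)-\sum_iS(h_\varphi\mathbf 1_{R_i})\qquad(\varphi\in L').\]
If $\varphi$ is row-finite, then $h_\varphi\mathbf 1_{R_i}=0$ for $i>I$ and $h_\varphi=h_\varphi\mathbf 1_X+\sum_{i\le I}h_\varphi\mathbf 1_{R_i}$ is a finite sum, so $\varphi(\zeta)=0$. By Lemma~\ref{lem:rowfinite}, $\zeta=0$. Therefore $\xi=(y+z)+(t_0-t_1)x$ with $y+z\in(2n+1)B_n$ and $|t_0-t_1|\le2n+2$.

(2) A bounded set $A\subseteq L$ is bounded in $\widehat L$, so $A\subseteq MD_n$ for some $M$ and $n$. By (1), each $\xi\in A$ has the form $\xi=y+tx$ with $y\in M(2n+1)B_n$. Then $tx=\xi-y\in L$, so $t=0$, and $A\subseteq M(2n+1)B_n$.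

(3) The sequence $(x_i)$ is Cauchy in $L$, and its limit in the Hausdorff space $\widehat L$ is $x\notin L$.

(4) We first note that for LB-spaces $L=\operatorname{ind}_nL_n$ and $E=\operatorname{ind}_nE_n$, with unit balls $B_n$ and $C_n$, the product is the LB-space $\operatorname{ind}_n(L_n\times E_n)$ with unit balls $B_n\times C_n$. Indeed, a seminorm $p$ that is continuous on $L\times E$ is bounded on the bounded sets $B_n\times C_n$; and if $p$ is bounded on every $B_n\times C_n$, then $p(y,e)\le p(y,0)+p(0,e)$, where both terms are continuous by \eqref{eq:test}.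

Take $E=\mathbb K$. By (1) the map $(y,t)\mapsto y+tx$ is a linear bijection of $L\times\mathbb K$ onto $\widehat L$, and it carries the unit ball of $L_n\times\mathbb K$ to $K_n=B_n+\{tx:|t|\le1\}$. Each $K_n$ is bounded in $\widehat L$, and $D_n\subseteq(2n+2)K_n$ by (1), so by Lemma~\ref{lem:bounded} every bounded set lies in a multiple of some $K_n$. Thus a seminorm on $\widehat L$ is bounded on bounded sets if and only if it is bounded on every $K_n$, that is, if and only if it is continuous on $L\times\mathbb K$.
\end{proof}

\begin{remark}
In these coordinates the form of Proposition~\ref{prop:f} is $f(y+tx)=t$. It is continuous on $L\times\mathbb K$, where its kernel $L$ is closed, and discontinuous on $\widehat L$, where $L$ is dense. That this form is bounded on every $D_n$ also follows from part (1), which thus gives a second proof of Theorem~\ref{thm:A}. Moreover, the generalized limit in the definition of $f$ is an ordinary limit: for $\xi=y+tx$ with $y\in L_n$ we have $\varphi^{(n)}_m(\xi)\to t$, because the forms $\varphi^{(n)}_m$ are uniformly bounded on $B_n$ and eventually zero at each point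 of the dense subspace $V$ of $L_n$.
\end{remark}

\begin{proof}[Proof of Corollary~\ref{cor}]
The first statement is parts (2) and (3) of Theorem~\ref{thm:B}. Let $E$ be an LB-space. By the proof of part (4), $L\times E$ is an LB-space. The space $\widehat L\times\widehat E$ is complete and Hausdorff and contains $L\times E$ as a dense topological subspace, so it is the completion. The form $(\xi,e)\mapsto f(\xi)$ is bounded on bounded sets, because the projection of a bounded set to $\widehat L$ is bounded; it vanishes on $L\times E$ and equals $1$ at $(x,0)$. Proposition~\ref{prop:C} shows that $\widehat L\times\widehat E$ is not an LB-space.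
\end{proof}

\begin{thebibliography}{9}

\bibitem{Dierolf}
\emph{The mathematical work of Susanne Dierolf},
doi:10.7169/facm/1301497744,
\texttt{https://projecteuclid.org/\allowbreak accountAjax/\allowbreak Download?\allowbreak downloadType=\allowbreak journal+article\allowbreak\&isResultClick=True\allowbreak\&urlId=\allowbreak 10.7169\%2Ffacm\%2F1301497744}.

\end{thebibliography}
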